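
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Super edge-magic labelings of the union of two cycles}


\begin{abstract}
We prove that the disjoint union $C_m\cup C_n$ of two cycles is super edge-magic if and
only if $m+n$ is odd and $m+n\ge 9$, as was conjectured. Except for $C_6\cup C_3$, which is
labeled separately, the labelings are obtained by cutting one edge of the odd cycle and placing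
the resulting bipartite graph $C_m\cup P_n$ on an array so that every antidiagonal is used exactly
once. This yields a stronger statement, namely a complete list of the pairs ($m\ge4$ even, $n\ge3$
odd) for which $C_m\cup P_n$ has an $\alpha$-labeling. We also determine when several disjoint
copies of $C_m\cup C_n$, $m+n\ge 9$, form a super edge-magic graph.
\end{abstract}

\section{Introduction}

All graphs are finite and simple. Let $G$ be a graph with $p$ vertices and $q$ edges. It is
\emph{edge-magic} if there are a bijection $f\colon V(G)\cup E(G)\to\{1,\dots,p+q\}$ and a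
constant $k$, the \emph{valence}, such that $f(u)+f(uv)+f(v)=k$ for every edge $uv$. If in
addition $f(V(G))=\{1,\dots,p\}$, then $f$ is a \emph{super edge-magic labeling}, and a graph
that has one is \emph{super edge-magic}, abbreviated SEM.

In a super edge-magic labeling the edge labels carry no information of their own: $f(uv)$ is
what remains of $k$ after subtracting $f(u)+f(v)$. So the question is whether the
vertices can be numbered $1,\dots,p$ in such a way that the sums $f(u)+f(v)$ along the edges
fill an interval of integers without repetition (Lemma~\ref{lem:S} below). For $2$-regular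
graphs the question is especially tight. Every vertex label is then used twice, $p=q$, and the
total of the edge sums is known in advance. This forces $p$ to be odd
(Lemma~\ref{lem:parity}).

For a single cycle, oddness is also enough. If $p=2t+1$, write the labels around the cycle in
the order
\begin{equation}\label{eq:oddcycle}
1,\ t+2,\ 2,\ t+3,\ 3,\ \dots,\ t,\ 2t+1,\ t+1 .
\end{equation}
Successive sums are $t+3,t+4,\dots,3t+2$, and the last edge, from $t+1$ back to $1$, has sum
$t+2$. For two cycles one would therefore guess that $C_m\cup C_n$, with $m,n\ge3$, is SEM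
exactly when $m+n$ is odd. The smallest odd order is $7$, and there the guess fails:
$C_3\cup C_4$ is not SEM. It was conjectured in \cite{source} that this is the only exception;
the same source records the cases $m=6,8,10$, which we do not use. We prove the conjecture.

\begin{theorem}\label{thm:main}
For $m,n\ge 3$, the graph $C_m\cup C_n$ is super edge-magic if and only if $m+n\ge 9$ and
$m+n$ is odd.
\end{theorem}

When $m+n$ is odd, one of the cycles is even and the other odd; we then let $m$ be the even
length. Our labelings come from a stronger property. Write $P_n$ for the path on $n$ vertices.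
An \emph{$\alpha$-labeling} of a graph with $q$ edges is an injection
$f\colon V\to\{0,\dots,q\}$ such that the values $|f(u)-f(v)|$, $uv\in E$, are exactly
$1,\dots,q$, and such that for some $\lambda$ every edge $uv$ satisfies
$\min(f(u),f(v))\le\lambda<\max(f(u),f(v))$.

\begin{theorem}\label{thm:alpha}
Let $m\ge 4$ be even and $n\ge 3$ odd. Then $C_m\cup P_n$ has an $\alpha$-labeling if and only
if $(m,n)\notin\{(4,3),(6,3)\}$.
\end{theorem}

Every $\alpha$-labeling of $C_m\cup P_n$ as in Theorem~\ref{thm:alpha} yields a super
edge-magic labeling of $C_m\cup C_n$ (Lemmas~\ref{lem:close} and~\ref{lem:alpha}). The two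
exceptional pairs are of different kinds: $C_4\cup C_3$ is not SEM, while $C_6\cup C_3$ is SEM,
but not by our method.

\begin{theorem}\label{thm:copies}
Let $m,n\ge3$ and $m+n\ge 9$. The disjoint union of $s\ge1$ copies of $C_m\cup C_n$ is super
edge-magic if and only if $s(m+n)$ is odd.
\end{theorem}

\paragraph{Plan.} Section~\ref{sec:nec} proves necessity. Section~\ref{sec:arrays} translates
the problem into one about arrays and works out a smallest case, $C_4\cup C_5$, by hand.
Section~\ref{sec:blocks} provides the building blocks, which are assembled in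
Sections~\ref{sec:4a} and~\ref{sec:4a2} according to the residue of $m$ modulo $4$; the case $m=6$
is treated in Section~\ref{sec:six}. Sections~\ref{sec:proofs} and~\ref{sec:copies} complete the
proofs of the theorems.

\section{Edge sums and necessary conditions}\label{sec:nec}

\begin{lemma}\label{lem:S}
A graph with $p$ vertices and $q$ edges is SEM if and only if there is a bijection
$f\colon V\to\{1,\dots,p\}$ whose edge sums $f(u)+f(v)$, $uv\in E$, are $q$ distinct consecutive
integers $\sigma,\sigma+1,\dots,\sigma+q-1$.
\end{lemma}

\begin{proof}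
Given such an $f$, put $k=\sigma+p+q$ and $f(uv)=k-f(u)-f(v)$. As the sum runs through
$\sigma,\dots,\sigma+q-1$, the label $f(uv)$ runs through $p+q,\dots,p+1$. Conversely, a
super edge-magic labeling uses exactly $p+1,\dots,p+q$ on the edges, so the sums
$f(u)+f(v)=k-f(uv)$ are $q$ distinct consecutive integers.
\end{proof}

\begin{lemma}\label{lem:parity}
If a $2$-regular graph of order $p$ is SEM, then $p$ is odd, and in every vertex labeling as in
Lemma~\ref{lem:S} the smallest edge sum is $\sigma=(p+3)/2$.
\end{lemma}

\begin{proof}
Here $q=p$, and every vertex label is counted in two edge sums. Hence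
$2\cdot\frac{p(p+1)}2=p\sigma+\frac{p(p-1)}2$, which gives $\sigma=\frac{p+3}2$; this is an
integer only for odd $p$.
\end{proof}

The only pair of lengths $m,n\ge3$ with $m+n$ odd and less than $9$ is $\{3,4\}$.

\begin{lemma}\label{lem:34}
$C_3\cup C_4$ is not SEM.
\end{lemma}

\begin{proof}
Suppose it is. Here $p=7$, and by Lemma~\ref{lem:parity} the edge sums are $5,\dots,11$. Subtract
$4$ from all vertex labels. The labels are then $-3,\dots,3$, and the edge sums are exactly
$-3,\dots,3$ as well. Let $a,b,c$ be the labels of the triangle and $\tau=a+b+c$. Negating all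
labels if necessary, we assume $\tau\ge0$.

Two facts determine almost everything. The triangle has edge sums $\tau-a,\tau-b,\tau-c$, so, for
given $\tau$, its set of edge sums determines its labels. The $4$-cycle has label total $-\tau$, and
two opposite edges cover its four vertices; so its four edge sums split into two disjoint pairs,
each with sum $-\tau$. We run through the possible pairs of distinct elements of $\{-3,\dots,3\}$
with sum $-\tau$. The three values not in the two chosen pairs are the triangle sums.

\emph{Case $\tau=0$.} The two pairs are two of $\{1,-1\},\{2,-2\},\{3,-3\}$, say $\{i,-i\}$ and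
$\{j,-j\}$ with $i,j>0$. The triangle sums are $0,k,-k$ with $\{i,j,k\}=\{1,2,3\}$, so the triangle
labels are also $0,k,-k$. The $4$-cycle has labels $\pm i,\pm j$ and sums $\pm i,\pm j$. As $0$ is
not one of its sums, $i$ and $-i$ are not adjacent, and neither are $j$ and $-j$. So the cycle is
$i,j,-i,-j$, and it has an edge with sum $i+j>\max(i,j)$, a contradiction.

\emph{Case $1\le\tau\le3$.} The pairs with sum $-1$ are $\{0,-1\},\{1,-2\},\{2,-3\}$, of which two
are chosen; those with sum $-2$ are $\{1,-3\},\{0,-2\}$; those with sum $-3$ are
$\{0,-3\},\{-1,-2\}$. All possibilities are as follows.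
\begin{center}
\renewcommand{\arraystretch}{1.15}
\begin{tabular}{c|c|c|c|c|c}
$\tau$ & sums on $C_4$ & sums on $C_3$ & labels of $C_3$ & labels of $C_4$ & possible sums at $-3$\\
\hline
$1$ & $1,-2,2,-3$ & $3,0,-1$ & $-2,1,2$ & $-3,-1,0,3$ & $-4,\ -3,\ 0$\\
$1$ & $0,-1,2,-3$ & $3,1,-2$ & $-2,0,3$ & $-3,-1,1,2$ & $-4,\ -2,\ -1$\\
$1$ & $0,-1,1,-2$ & $3,2,-3$ & $-2,-1,4$ & --- & ---\\
$2$ & $1,-3,0,-2$ & $3,2,-1$ & $-1,0,3$ & $-3,-2,1,2$ & $-5,\ -2,\ -1$\\
$3$ & $0,-3,-1,-2$ & $3,2,1$ & $0,1,2$ & $-3,-2,-1,3$ & $-5,\ -4,\ 0$
\end{tabular}
\end{center}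
In the third row $4$ is not a label. In every other row the label $-3$ lies on the
$4$-cycle, and the last column lists its sums with the other three labels there. Only one of
them occurs among the sums on $C_4$, namely $-3,\,-1,\,-2,\,0$ in the four rows in order.
But $-3$ has two neighbors, a contradiction.

\emph{Case $\tau\ge4$.} At most one pair of distinct elements of $\{-3,\dots,3\}$ has sum $-\tau$
(the pair $\{-1,-3\}$ for $\tau=4$, the pair $\{-2,-3\}$ for $\tau=5$, none for larger $\tau$), and
two disjoint pairs are needed, a contradiction.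
\end{proof}

Lemmas~\ref{lem:parity} and~\ref{lem:34} prove the ``only if'' part of Theorem~\ref{thm:main}.

\section{Cutting an edge: full graphs on arrays}\label{sec:arrays}

Look again at the labeling \eqref{eq:oddcycle} of an odd cycle. Without the edge from $t+1$ to
$1$ the cycle becomes a path, which is bipartite; one color class carries the small labels
$1,\dots,t+1$ and the other the large labels $t+2,\dots,2t+1$. The edge that was cut joins two small
labels, and its sum falls just below all the others. We look for labelings of $C_m\cup C_n$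
with the same structure. With $m$ even and $n$ odd, cutting one edge of $C_n$ leaves the bipartite
graph $C_m\cup P_n$. If one class is labeled by an initial interval and the other by the rest, an
edge sum depends, up to a constant, only on the two positions within the classes.

\begin{definition}
The \emph{$(a,b)$-array} has \emph{rows} $r_1,\dots,r_a$ and \emph{columns} $c_1,\dots,c_b$; these
are $a+b$ vertices. Only edges $r_ic_j$ are allowed; such an edge is also written $(i,j)$, and
its \emph{weight} is $i+j$. A graph on this vertex set is \emph{full} if it has $a+b-1$ edges and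
their weights are exactly $2,3,\dots,a+b$.
\end{definition}

One may picture the edge $r_ic_j$ as the cell $(i,j)$ of an $a\times b$ board, with rows numbered
from bottom to top as in Figure~\ref{fig:83} below. The weight is constant along antidiagonals, and
a graph is full if it uses exactly one cell of every antidiagonal. Two symmetries preserve fullness:
\emph{transposing}, which exchanges rows and columns, and \emph{reversing}, $i\mapsto a+1-i$,
$j\mapsto b+1-j$, which changes a weight $w$ into $a+b+2-w$.

For $m+n=2r+1$ the graph $C_m\cup P_n$ has $2r+1$ vertices and $2r$ edges, so it can be full on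
the $(r+1,r)$-array, with weights $2,\dots,2r+1$.

\begin{example}[$C_4\cup C_5$]\label{ex:45}
Here $r=4$. On the small $(3,2)$-array, the $4$-cycle $r_1c_1r_3c_2r_1$ has weights $2,4,5,3$, and
$r_2$ is left over: this is a full $C_4\cup P_1$. We extend the one-vertex path $r_2$ to a
$P_5$ by adding new rows $r_4,r_5$ and new columns $c_3,c_4$. The path $r_4c_3r_5c_4$ uses only new
vertices and has weights $7,8,9$. Exactly one weight is still missing, namely $6$, and
$r_2c_4$ has this weight. So the cycle $r_1c_1r_3c_2r_1$ and the path $r_2c_4r_5c_3r_4$ form a full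
$C_4\cup P_5$ on the $(5,4)$-array.

Now give $r_i$ the label $i$ and $c_j$ the label $5+j$. The $4$-cycle becomes $1,6,3,7$ with sums
$7,9,10,8$, and the path becomes $2,9,5,8,4$ with sums $11,14,13,12$. The edge that closes the path
joins $2$ and $4$ and has sum $6$. So the edge sums are $6,\dots,14$, and $C_4\cup C_5$ is SEM.
\end{example}

It was no accident that the closing edge had the right sum.

\begin{lemma}[Closing up]\label{lem:close}
Let $m\ge4$ be even, $n\ge1$ odd, $m+n=2r+1$, and let $G\cong C_m\cup P_n$ be a full graph on the
$(r+1,r)$-array. Then the ends of $P_n$ are rows $r_i$ and $r_{i'}$ with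
\begin{equation}\label{eq:ends}
i+i'=r+2
\end{equation}
(where $i=i'$ if $n=1$). If $n\ge3$, then $C_m\cup C_n$ is SEM.
\end{lemma}

\begin{proof}
The cycle alternates between rows and columns, so it uses $m/2$ of each. Hence $P_n$ has one more
row than columns, and its ends are rows. Now add up all weights. Every column has degree $2$, and
every row has degree $2$ except for the ends of $P_n$, which have degree $1$ (for $n=1$, the single
row has degree $0$). Therefore
\[
r(2r+3)=\sum_{w=2}^{2r+1}w=r(r+1)+(r+1)(r+2)-(i+i'),
\]
where for $n=1$ the index $i=i'$ is rightly subtracted twice. The right-hand side is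
$2r^2+4r+2-(i+i')$, so $i+i'=r+2$.

Let $n\ge3$. Put $f(r_j)=j$ and $f(c_j)=r+1+j$, a bijection onto $\{1,\dots,2r+1\}$. An edge of $G$
of weight $w$ has sum $w+r+1$, so the edges of $G$ have sums $r+3,\dots,3r+2$. The edge
$r_ir_{i'}$, which turns $P_n$ into $C_n$, has sum $r+2$. So the sums are $r+2,\dots,3r+2$,
and Lemma~\ref{lem:S} applies.
\end{proof}

\begin{lemma}\label{lem:alpha}
Let $m\ge4$ be even, $n\ge3$ odd, $m+n=2r+1$. A full graph isomorphic to $C_m\cup P_n$ on the
$(r+1,r)$-array exists if and only if $C_m\cup P_n$ has an $\alpha$-labeling.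
\end{lemma}

\begin{proof}
There are $2r+1$ vertices and $q=2r$ edges, so an $\alpha$-labeling $f$ is a bijection onto
$\{0,\dots,2r\}$. The vertices with labels $\le\lambda$ and those with labels $>\lambda$ form a
bipartition. The two classes contain equally many vertices of $C_m$, and their numbers of
vertices of $P_n$ differ by one; so their sizes are $r+1$ and $r$ in some order. Replacing
$f$ by $2r-f$, which exchanges the low and high classes, we may assume that the low labels are
$0,\dots,r$. Let $r_i$ be the vertex labeled $i-1$ and $c_j$ the vertex labeled $2r+1-j$.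
The difference along $r_ic_j$ is $(2r+1-j)-(i-1)=2r+2-(i+j)$, so the differences are exactly
$1,\dots,2r$ if and only if the weights are exactly $2,\dots,2r+1$. Conversely, the same
formulas turn a full graph into an $\alpha$-labeling with $\lambda=r$.
\end{proof}

From now on we construct full graphs.

\section{Building blocks}\label{sec:blocks}

\subsection{Stacking}

Example~\ref{ex:45} placed one full graph diagonally above another. To place a graph on the
$(a,b)$-array \emph{with offset $(p,q)$} means to replace $r_i$ by $r_{p+i}$ and $c_j$ by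
$c_{q+j}$; all weights grow by $p+q$. If $H$ is full on the $(p,q)$-array and $H'$ is full on
the $(a,b)$-array, then $H$ and the copy of $H'$ placed with offset $(p,q)$ have, respectively, the
weights
\[
2,\dots,p+q\qquad\text{and}\qquad p+q+2,\dots,p+q+a+b .
\]
Exactly one weight is left free between them, $p+q+1$. So \emph{adding any single edge of weight
$p+q+1$ produces a full graph on the $(p+a,q+b)$-array}; we call this edge a \emph{bridge}. It
always joins a vertex of $H$ to a vertex of $H'$, because edges inside the lower block have
weight at most $p+q$ and edges inside the upper block have weight at least $p+q+2$. To join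
two paths end to end by a bridge, their ends must be in the right places. We therefore
need full paths with prescribed ends.

\subsection{Full Hamiltonian paths}

The simplest full graphs are the \emph{zigzags}
\[
r_1c_1r_2c_2\cdots r_ac_a\quad\text{on the $(a,a)$-array},\qquad
r_1c_1r_2c_2\cdots c_ar_{a+1}\quad\text{on the $(a+1,a)$-array};
\]
their weights are $2,3,4,\dots$ in order.

\begin{definition}
A \emph{square path} $S(a;\alpha)$ is a full graph on the $(a,a)$-array that is a Hamiltonian path
with ends $r_\alpha$ and $c_{a+1-\alpha}$. A \emph{tall path} $T(a;\beta)$ is a full graph on the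
$(a+1,a)$-array that is a Hamiltonian path with ends $r_\beta$ and $r_{a+2-\beta}$.
\end{definition}

Only one end is really prescribed here; the other is forced. If a full
Hamiltonian path on the $(a,a)$-array has ends $r_\alpha,c_\gamma$, then adding up weights gives
$(2a-1)(a+1)=2a(a+1)-\alpha-\gamma$, that is, $\alpha+\gamma=a+1$. On the $(a+1,a)$-array the
computation in Lemma~\ref{lem:close} gives index sum $a+2$. In particular, the two ends of a
tall path being distinct, $T(a;\beta)$ can exist only if $2\beta\ne a+2$.

The first zigzag is an $S(a;1)$, and its transpose $c_1r_1c_2r_2\cdots c_ar_a$ is an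
$S(a;a)$. The second zigzag is a $T(a;1)$, or equivalently a $T(a;a+1)$. All other admissible ends
can be obtained by stacking.

\begin{lemma}\label{lem:square}
$S(a;\alpha)$ exists for all $1\le\alpha\le a$.
\end{lemma}

\begin{proof}
We use induction on $a$. Reversing an $S(a;\alpha)$ gives an $S(a;a+1-\alpha)$, so assume
$2\alpha\le a+1$.

\emph{Case $2\alpha\le a$.} Below, on rows and columns $1,\dots,\alpha$, put the transposed
zigzag $S(\alpha;\alpha)$, with ends $c_1$ and $r_\alpha$. Above it, with offset
$(\alpha,\alpha)$, put an $S(a-\alpha;\alpha)$, which exists by induction because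
$\alpha\le a-\alpha<a$; its ends are $r_{2\alpha}$ and $c_{\alpha+(a-\alpha+1-\alpha)}=c_{a+1-\alpha}$.
The bridge must have weight $2\alpha+1$, and $c_1r_{2\alpha}$ does. The resulting path has
ends $r_\alpha$ and $c_{a+1-\alpha}$.

\emph{Case $2\alpha=a+1$.} If $\alpha=1$, then $a=1$ and the path is the edge $r_1c_1$. Otherwise let
$t=\alpha-1\ge1$, so $a=2t+1$. Take the two paths
\[
c_1r_1c_2r_2\cdots r_tc_{t+1}\qquad\text{and}\qquad
r_{t+1}c_{t+2}r_{t+2}\cdots c_{2t+1}r_{2t+1},
\]
with weights $2,\dots,2t+1$ and $2t+3,\dots,4t+2=2a$. The first uses rows $1,\dots,t$ and columns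
$1,\dots,t+1$, the second the remaining ones. The bridge $c_1r_{2t+1}$ has the free weight
$2t+2$, and the remaining ends are $c_{t+1}=c_{a+1-\alpha}$ and $r_{t+1}=r_\alpha$.
\end{proof}

\begin{lemma}\label{lem:tall}
$T(a;\beta)$ exists whenever $a\ge1$, $1\le\beta\le a+1$ and $2\beta\ne a+2$.
\end{lemma}

\begin{proof}
The definition is symmetric under $\beta\mapsto a+2-\beta$, so assume $2\beta\le a+1$. For
$\beta=1$ use the zigzag. Let $\beta\ge2$, $s=\beta-1$ and $t=a-s=a+1-\beta$; then $t\ge\beta$. Below,
on rows and columns $1,\dots,t$, put an $S(t;\beta)$, with ends $r_\beta$ and $c_{t+1-\beta}$. Above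
it, with offset $(t,t)$, put the zigzag $r_{t+1}c_{t+1}\cdots c_{t+s}r_{t+s+1}$. The bridge must have
weight $2t+1$; since $t+s+1=t+\beta$, the edge $c_{t+1-\beta}r_{t+s+1}$ does. The ends of the
new path are $r_\beta$ and $r_{t+1}=r_{a+2-\beta}$.
\end{proof}

\subsection{Lengthening the path}

The extension step of Example~\ref{ex:45} works in general, provided that the added part is long
enough.

\begin{lemma}[Extension]\label{lem:ext}
Let $m\ge4$ be even, $n\ge1$ odd, $m+n=2r+1$. Let $G\cong C_m\cup P_n$ be full on the $(r+1,r)$-array,
with path ends $r_i$ and $r_{i'}$. For every $s\ge i'$ there is a full graph isomorphic to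
$C_m\cup P_{n+2s}$ on the $(r+s+1,r+s)$-array.
\end{lemma}

\begin{proof}
Place an $S(s;s+1-i')$ with offset $(r+1,r)$ above $G$. It exists because $1\le i'\le s$, and its
column end is $c_{r+i'}$. The bridge must have weight $2r+2$, and $r_ic_{r+i'}$ has weight
$r+i+i'=2r+2$ by \eqref{eq:ends}. It joins the end $r_i$ of $P_n$ to an end of a
path on $2s$ vertices.
\end{proof}

The condition $s\ge i'$ says that the new block must reach the column $c_{r+i'}$. This is why long
paths are easy and short ones need a separate construction.

\section{Cycles of length \texorpdfstring{$4a$}{4a}}\label{sec:4a}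

\begin{proposition}\label{prop:4a}
Let $a,u\ge1$ and $(a,u)\ne(1,1)$. There is a full graph isomorphic to $C_{4a}\cup P_{2u+1}$ on the
$(2a+u+1,2a+u)$-array.
\end{proposition}

The proof occupies the rest of this section.

\subsection{Long paths: \texorpdfstring{$u\ge a+1$}{u at least a+1}}

We start from a full $C_{4a}\cup P_1$ on the $(2a+1,2a)$-array, which for $a=1$ is the one in
Example~\ref{ex:45}. By \eqref{eq:ends} the isolated row must be $r_{a+1}$. Take the cycle
\[
r_1c_1r_2c_2\cdots r_ac_a\,r_{a+2}c_{a+1}r_{a+3}c_{a+2}\cdots r_{2a+1}c_{2a}\,r_1 ,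
\]
a zigzag that skips $r_{a+1}$ and is then closed. Its edges are
\begin{itemize}
\item $(i,i)$ for $1\le i\le a$, with weights $2,4,\dots,2a$;
\item $(i+1,i)$ for $1\le i\le a-1$, with weights $3,5,\dots,2a-1$;
\item $(i+2,i)$ for $a\le i\le 2a-1$, with weights $2a+2,2a+4,\dots,4a$;
\item $(i+1,i)$ for $a+1\le i\le 2a$, with weights $2a+3,2a+5,\dots,4a+1$;
\item $(1,2a)$, with weight $2a+1$.
\end{itemize}
The skip causes the zigzag to miss the weight $2a+1$, and the closing edge supplies it. So this is
a full $C_{4a}\cup P_1$ with $i=i'=a+1$. Lemma~\ref{lem:ext} with $s=u\ge a+1$ gives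
$C_{4a}\cup P_{2u+1}$.

\subsection{Short paths: \texorpdfstring{$1\le u\le a$}{u at most a}}

Since $(a,u)\ne(1,1)$, we now have $a\ge2$. Lemma~\ref{lem:ext} cannot be applied to the full
$C_{4a}\cup P_1$ above, because it would need $u\ge i'=a+1$. Instead of keeping the whole cycle in
one block we split it: its two halves go below and above, the path goes into the middle, and the
cycle must get past it.

\begin{example}[$C_8\cup P_3$]\label{ex:83}
Let $a=2$, $u=1$, so $r=5$. On the $(6,5)$-array take
\begin{align*}
\text{lower part:}&\quad r_1c_1r_2c_2\ \text{(weights $2,3,4$)},\\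
\text{middle part:}&\quad r_3c_3r_4\ \text{(weights $6,7$)},\\
\text{upper part:}&\quad r_5c_5r_6\ \text{(weights $10,11$)}.
\end{align*}
The column $c_4$ has been kept free, and the weights $5,8,9$ are missing. The edges $r_1c_4$ and
$c_4r_5$, with weights $5$ and $9$, lead from the lower part through $c_4$ to the upper part,
and the edge $c_2r_6$, with weight $8$, returns directly. The result is the cycle
$r_1c_1r_2c_2r_6c_5r_5c_4r_1$ and the path $r_3c_3r_4$; see Figure~\ref{fig:83}.
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.72]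
\draw[gray!45] (0,0) grid (5,6);
\draw[very thick] (0,0) rectangle (2,2);
\draw[very thick] (2,2) rectangle (4,4);
\draw[very thick] (4,4) rectangle (5,6);
\draw[dashed] (0.5,0.5)--(0.5,1.5)--(1.5,1.5)--(1.5,5.5)--(4.5,5.5)--(4.5,4.5)--(3.5,4.5)--(3.5,0.5)--cycle;
\draw[double] (2.5,2.5)--(2.5,3.5);
\foreach \x/\y/\w in {0.5/0.5/2,0.5/1.5/3,1.5/1.5/4,1.5/5.5/8,4.5/5.5/11,4.5/4.5/10,3.5/4.5/9,3.5/0.5/5}
  \node[circle,draw,fill=white,inner sep=1pt,minimum size=13pt,font=\footnotesize] at (\x,\y) {\w};
\foreach \x/\y/\w in {2.5/2.5/6,2.5/3.5/7}
  \node[rectangle,draw,fill=white,inner sep=2pt,minimum size=12pt,font=\footnotesize] at (\x,\y) {\w};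
\foreach \j in {1,2,3,4,5} \node at (\j-0.5,-0.4) {$c_{\j}$};
\foreach \i in {1,2,3,4,5,6} \node at (-0.45,\i-0.5) {$r_{\i}$};
\end{tikzpicture}
\caption{A full $C_8\cup P_3$ on the $(6,5)$-array. A number in row $r_i$ and column $c_j$ denotes
the edge $r_ic_j$ and is its weight $i+j$; each of $2,\dots,11$ occurs once. Circles are edges of
$C_8$, squares are edges of $P_3$; dashed and double lines, respectively, join consecutive edges,
which share a row or a column. The outlined blocks hold the lower, middle and upper parts. The three
edges outside the blocks, of weights $5$, $9$ and $8$, join the lower and upper parts; two of them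
meet in $c_4$.}
\label{fig:83}
\end{figure}

In general, let the lower part be a square path on $a$ rows and $a$ columns, and the upper part a
tall path on $a$ rows and $a-1$ columns. Between them lies a middle block of $u+1$ rows and $u+1$
columns, which holds the path $P_{2u+1}$ and one free column, say the $x$-th column of the block.
The lower path, the upper path and the free column together have $4a$ vertices. We still call an edge
a bridge if its weight is the one between two consecutive blocks. The bridge from the lower path to
$c_{a+x}$ must have weight $2a+1$, so the lower path must end in $r_{a+1-x}$; its other end is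
then $c_x$. The bridge from $c_{a+x}$ to the upper path must have the weight that separates the
middle from the upper part, and this determines one end of the upper path, hence both. Finally, the
edge that closes the cycle has to supply the weight that the middle path misses. So everything
depends on $x$ alone, and we choose $x$ such that the upper path can be a zigzag.

\medskip
\noindent\emph{Construction.} Let $r=2a+u$. Put $x=u+1$ if $u\le a-1$, and $x=2$ if $u=a$; in
both cases $2\le x\le\min(a,u+1)$. Put $\delta_1=u+2-x$ and $\delta_2=a+1-\delta_1$. Then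
$\delta_1=1$ if $u\le a-1$ and $\delta_1=a$ if $u=a$, so $\{\delta_1,\delta_2\}=\{1,a\}$.
On the $(r+1,r)$-array we take the following.
\begin{itemize}
\item \emph{Lower part}: an $S(a;a+1-x)$ on rows and columns $1,\dots,a$. Its ends are $r_{a+1-x}$
and $c_x$, its weights $2,\dots,2a$.
\item \emph{Middle part}, with offset $(a,a)$: in local indices, the path
\[
r_1c_1r_2\cdots c_{x-1}r_xc_{x+1}r_{x+1}c_{x+2}\cdots c_{u+1}r_{u+1}.
\]
It uses the local rows $1,\dots,u+1$ and the local columns $\{1,\dots,u+1\}\setminus\{x\}$, so it
is a $P_{2u+1}$. (If $x=u+1$, the path stops at $r_x=r_{u+1}$.) For $i<x$ its edges $(i,i)$ and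
$(i+1,i)$ have local weights $2i,2i+1$; for $x\le i\le u$ its edges $(i,i+1)$ and $(i+1,i+1)$ have
local weights $2i+1,2i+2$. So the local weights are $\{2,\dots,2u+2\}\setminus\{2x\}$, and the actual
weights are $\{2a+2,\dots,2a+2u+2\}\setminus\{2a+2x\}$.
\item \emph{Upper part}: the zigzag $T(a-1;1)$ with offset $(a+u+1,a+u+1)$. It uses rows
$a+u+2,\dots,2a+u+1=r+1$ and columns $a+u+2,\dots,2a+u=r$. Its weights are
$2a+2u+4,\dots,4a+2u+1=2r+1$. Its ends are the first and the last of its rows; in the order
given by $\delta_1,\delta_2$ we call them $R_1=r_{a+u+1+\delta_1}$ and $R_2=r_{a+u+1+\delta_2}$.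
\item \emph{Three more edges}:
\begin{itemize}
\item $r_{a+1-x}c_{a+x}$, of weight $2a+1$;
\item $c_{a+x}R_1$, of weight $(a+x)+(a+u+1)+(u+2-x)=2a+2u+3$;
\item $c_xR_2$, of weight $x+(a+u+1)+(a+1)-(u+2-x)=2a+2x$.
\end{itemize}
\end{itemize}
All weights $2,\dots,2r+1$ occur exactly once. The lower path, the column $c_{a+x}$ and the upper
path are joined by the three edges to a cycle of length $2a+1+(2a-1)=4a$. So we have a full
$C_{4a}\cup P_{2u+1}$, and Proposition~\ref{prop:4a} is proved. \qed

\begin{remark}\label{rem:luck}
That the third edge had exactly the weight missing from the middle part was not luck. The ends of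
the middle path are $r_{a+1}$ and $r_{a+u+1}$, whose indices add up to $r+2$. So, by the
computation in the proof of Lemma~\ref{lem:close}, the sum of all weights is $\sum_{w=2}^{2r+1}w$,
and once all other weights are in place the last one is forced.
\end{remark}

\section{Cycles of length \texorpdfstring{$4a+2$}{4a+2}, \texorpdfstring{$a\ge2$}{a at least 2}}\label{sec:4a2}

Two things change. There is no full $C_{4a+2}\cup P_1$ to start from: it would lie on the
$(2a+2,2a+1)$-array, and by \eqref{eq:ends} its isolated row would have index $(2a+3)/2$, which is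
not an integer. We shall extend from $P_3$ instead. Also, keeping the lower and middle blocks of
Section~\ref{sec:4a}, with a free column in the middle, does not work. The middle
path would again end in $r_{a+1}$ and $r_{a+u+1}$, while now $r=2a+1+u$, so that
\eqref{eq:ends} asks for index sum $2a+u+3$, one more than we would have. Leaving a \emph{row} free
makes the middle block taller by one and corrects exactly this.

\begin{proposition}\label{prop:4a2}
Let $a\ge2$ and $u\ge1$. There is a full graph isomorphic to $C_{4a+2}\cup P_{2u+1}$ on the
$(2a+u+2,2a+u+1)$-array.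
\end{proposition}

The proof occupies the rest of this section. The construction in
Section~\ref{sec:4a2constr} depends on a parameter $\rho$. It covers $u\le a+1$ except for two
pairs $(a,u)$, which are settled by explicit graphs; larger $u$ are reached by
Lemma~\ref{lem:ext}.

\subsection{The construction}\label{sec:4a2constr}

The lower part has $a$ rows and $a$ columns, the upper part $a$ rows and $a+1$ columns (a transposed
tall path), and the middle block has $u+2$ rows and $u$ columns, its $\rho$-th row being free. As
before, the weights of the bridges determine the ends. Let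
\[
r=2a+1+u,\qquad \gamma_2=u+3-\rho,\qquad \gamma_1=a+2-\gamma_2=a-1-u+\rho .
\]
We require
\begin{equation}\label{eq:star}
2\le\rho\le\min(a,u+1),\qquad \rho\ge u+2-a,\qquad 2\rho\ne2u+4-a .
\end{equation}
Here $\rho\le a$ is needed for the lower path, and $2\le\rho\le u+1$ makes the free row an inner row of
the middle block. The bounds $\rho\le u+1$ and $\rho\ge u+2-a$ say that $2\le\gamma_2\le a+1$, so
$1\le\gamma_1\le a$. The last condition says that $2\gamma_2\ne a+2$, that is,
$\gamma_1\ne\gamma_2$, so that $T(a;\gamma_1)$ exists by Lemma~\ref{lem:tall}.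

Given such a $\rho$, we take the following on the $(r+1,r)$-array.
\begin{itemize}
\item \emph{Lower part}: an $S(a;\rho)$ on rows and columns $1,\dots,a$. Its ends are $r_\rho$ and
$c_{a+1-\rho}$, its weights $2,\dots,2a$.
\item \emph{Middle part}, with offset $(a,a)$: in local indices, the path
\[
r_1c_1r_2\cdots r_{\rho-1}c_{\rho-1}r_{\rho+1}c_\rho r_{\rho+2}\cdots c_ur_{u+2}.
\]
(If $\rho=u+1$, the path stops at $r_{\rho+1}=r_{u+2}$.)
It uses the local rows $\{1,\dots,u+2\}\setminus\{\rho\}$ and the local columns $1,\dots,u$, so it is a
$P_{2u+1}$; its actual ends are the rows $r_{a+1}$ and $r_{a+u+2}$. Its edges, in local indices, are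
\begin{itemize}
\item $(i,i)$ for $1\le i\le\rho-1$ and $(i+1,i)$ for $1\le i\le\rho-2$: local weights
$2,3,\dots,2\rho-2$;
\item $(i+2,i)$ for $\rho-1\le i\le u$: local weights $2\rho,2\rho+2,\dots,2u+2$;
\item $(i+1,i)$ for $\rho\le i\le u$: local weights $2\rho+1,2\rho+3,\dots,2u+1$.
\end{itemize}
So the actual weights are $\{2a+2,\dots,2a+2u+2\}\setminus\{2a+2\rho-1\}$.
\item \emph{Upper part}: the transpose of a $T(a;\gamma_1)$, with offset $(a+u+2,a+u)$. It uses
rows $a+u+3,\dots,2a+u+2=r+1$ and columns $a+u+1,\dots,2a+u+1=r$. Its weights are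
$2a+2u+4,\dots,4a+2u+3=2r+1$, and its ends are $c_{a+u+\gamma_1}$ and $c_{a+u+\gamma_2}$.
\item \emph{Three more edges}:
\begin{itemize}
\item $r_{a+\rho}c_{a+1-\rho}$, of weight $2a+1$;
\item $r_{a+\rho}c_{a+u+\gamma_2}$, of weight $(a+\rho)+(a+u)+(u+3-\rho)=2a+2u+3$;
\item $r_\rho c_{a+u+\gamma_1}$, of weight $\rho+(a+u)+(a-1-u+\rho)=2a+2\rho-1$.
\end{itemize}
\end{itemize}
All weights $2,\dots,2r+1$ occur exactly once. The lower path, the row $r_{a+\rho}$ and the upper path
are joined to a cycle of length $2a+1+(2a+1)=4a+2$. So this is a full $C_{4a+2}\cup P_{2u+1}$.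

\begin{example}[$C_{10}\cup P_5$]
For $a=u=2$ we may take $\rho=2$; then $r=7$, $\gamma_2=3$, $\gamma_1=1$. The lower path is
$r_2c_2r_1c_1$ (weights $4,3,2$), the middle path $r_3c_3r_5c_4r_6$ (weights $6,8,9,10$), the
upper path $c_5r_7c_6r_8c_7$ (weights $12,13,14,15$). The free row is $r_4$, and the three further
edges are $r_4c_1$, $r_4c_7$, $r_2c_5$, with weights $5,11,7$.
\end{example}

\subsection{Choice of \texorpdfstring{$\rho$}{rho} for \texorpdfstring{$1\le u\le a+1$}{u at most a+1}}

The following values satisfy \eqref{eq:star} unless $(a,u)$ is $(2,1)$ or $(2,3)$.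
\begin{itemize}
\item $u\le a$ and $a\ne2u$: $\rho=2$. Indeed $2\le\min(a,u+1)$, $u+2-a\le2$, and
$2u+4-a\ne4$.
\item $u\le a$ and $a=2u$: here $u\ge2$ because $(a,u)\ne(2,1)$, so $a\ge4$. Take $\rho=3$. Indeed
$3\le u+1$, $3\le a$, $u+2-a\le2$, and $2u+4-a=4\ne6$.
\item $u=a+1$: here $a\ge3$ because $(a,u)\ne(2,3)$. Take $\rho=3$. Indeed $3\le a<u+1$,
$u+2-a=3$, and $2u+4-a=a+6\ne6$.
\end{itemize}
For the two remaining pairs no $\rho$ satisfies \eqref{eq:star}. Since $a=2$ forces $\rho=2$, the
pair $(2,1)$ violates the last condition, as $2u+4-a=4$, and $(2,3)$ violates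
$\rho\ge u+2-a=3$. We give these two full graphs explicitly.

\emph{$(a,u)=(2,1)$: $C_{10}\cup P_3$ on the $(7,6)$-array.} The cycle
$r_1c_1r_2c_4r_4c_5r_6c_6r_7c_3r_1$ has weights $2,3,6,8,9,11,12,13,10,4$, and the path $r_3c_2r_5$
has weights $5,7$. Every vertex is used, and the weights are $2,\dots,13$.

\emph{$(a,u)=(2,3)$: $C_{10}\cup P_7$ on the $(9,8)$-array.} The cycle
$r_1c_1r_2c_2r_7c_7r_8c_8r_9c_4r_1$ has weights $2,3,4,9,14,15,16,17,13,5$, and the path
$r_4c_3r_3c_5r_5c_6r_6$ has weights $7,6,8,10,11,12$. Every vertex is used, and the weights are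
$2,\dots,17$.

\subsection{Long paths: \texorpdfstring{$u\ge a+2$}{u at least a+2}}

In the full $C_{4a+2}\cup P_3$ just constructed (the case $u=1$) the path ends are $r_{a+1}$ and
$r_{a+3}$; this holds also for the explicit graph with $a=2$, whose path ends are $r_3$ and $r_5$.
Lemma~\ref{lem:ext} with $i'=a+1$ and $s=u-1\ge a+1$ gives $C_{4a+2}\cup P_{3+2s}=C_{4a+2}\cup P_{2u+1}$.
This proves Proposition~\ref{prop:4a2}. \qed

\section{Cycles of length 6}\label{sec:six}

For $a=1$ condition \eqref{eq:star} would require $2\le\rho\le1$, so $C_6$ needs a separate start.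

\begin{proposition}\label{prop:6}
For every odd $n\ge5$ there is a full graph isomorphic to $C_6\cup P_n$ on the $(r+1,r)$-array, where
$2r+1=n+6$. Moreover, $C_6\cup C_3$ is SEM.
\end{proposition}

\begin{proof}
\emph{$n=5$, on the $(6,5)$-array.} The cycle $r_1c_1r_3c_4r_4c_2r_1$ has weights $2,4,7,8,6,3$, and
the path $r_2c_3r_6c_5r_5$ has weights $5,9,11,10$. Every vertex is used, and the weights are
$2,\dots,11$. The path ends are $r_2$ and $r_5$.

\emph{$n=7$, on the $(7,6)$-array.} The cycle $r_1c_1r_2c_4r_4c_3r_1$ has weights $2,3,6,8,7,4$, and the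
path $r_3c_2r_7c_6r_6c_5r_5$ has weights $5,9,13,12,11,10$. Every vertex is used, and the weights
are $2,\dots,13$.

\emph{$n=2u+1\ge9$.} Apply Lemma~\ref{lem:ext} to the graph for $n=5$ with $i'=2$ and
$s=u-2\ge2$; it gives $C_6\cup P_{5+2s}=C_6\cup P_{2u+1}$.

\emph{$C_6\cup C_3$.} Label the triangle $5,9,3$, with edge sums $14,12,8$, and the hexagon, in cyclic
order, $1,8,2,4,7,6$, with edge sums $9,10,6,11,13,7$. The labels are $1,\dots,9$ and the sums are
$6,\dots,14$, so Lemma~\ref{lem:S} applies.
\end{proof}

\section{Proofs of Theorems~\ref{thm:main} and~\ref{thm:alpha}}\label{sec:proofs}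

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Necessity was proved in Section~\ref{sec:nec}. Conversely, let $m+n\ge9$ be odd, with $m$ even and
$n$ odd; then $(m,n)\ne(4,3)$. If $(m,n)=(6,3)$, use Proposition~\ref{prop:6}. Otherwise there is a
full graph isomorphic to $C_m\cup P_n$ on the $(r+1,r)$-array with $2r+1=m+n$: by
Proposition~\ref{prop:4a} if $4\mid m$, by Proposition~\ref{prop:4a2} if $m\equiv2\pmod 4$ and
$m\ge10$, and by Proposition~\ref{prop:6} if $m=6$. By Lemma~\ref{lem:close}, $C_m\cup C_n$ is SEM.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:alpha}]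
For $(m,n)\notin\{(4,3),(6,3)\}$ the same propositions provide a full $C_m\cup P_n$, and
Lemma~\ref{lem:alpha} turns it into an $\alpha$-labeling.

If $C_4\cup P_3$ had an $\alpha$-labeling, then Lemmas~\ref{lem:alpha} and~\ref{lem:close} would
make $C_4\cup C_3$ SEM, contradicting Lemma~\ref{lem:34}.

If $C_6\cup P_3$ had an $\alpha$-labeling, then, by Lemma~\ref{lem:alpha}, there would be a full
$C_6\cup P_3$ on the $(5,4)$-array. By Lemma~\ref{lem:close} its path is $r_ic_jr_{i'}$ with
$i+i'=6$; let $i<i'$. Then $(i,i')$ is $(1,5)$ or $(2,4)$. Weights $2$ and $9$ are each attained by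
only one cell, so $r_1c_1$ and $r_5c_4$ are edges.

Suppose $(i,i')=(1,5)$. The end $r_1$ has degree $1$, so its only neighbor $c_j$ is $c_1$; likewise,
$r_5$ gives $c_j=c_4$, a contradiction.

So $(i,i')=(2,4)$, and the neighbors of $c_j$ are exactly $r_2$ and $r_4$. As $c_1$ is adjacent to
$r_1$ and $c_4$ to $r_5$, we get $j\in\{2,3\}$. Reversing the array fixes the set $\{r_2,r_4\}$ and
exchanges $c_2$ and $c_3$, so assume $j=2$. Weight $3$ requires the edge $r_1c_2$ or the edge
$r_2c_1$. But $c_2$ has only the neighbors $r_2,r_4$, and $r_2$ has only the neighbor $c_2$, a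
contradiction.
\end{proof}

\section{Several copies}\label{sec:copies}

To label $s$ copies of a labeled graph, replace each label by a block of $s$ consecutive labels and
distribute each block over the copies by a permutation, which depends only on the color of the
vertex in a proper coloring. An edge then sees the sum of two different permutations, and we want
this sum to run through $s$ consecutive values. Since cycles are $3$-colorable, three permutations
$\kappa_1,\kappa_2,\kappa_3$ of $\{0,\dots,s-1\}$ suffice if any two of them behave in this way.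
This holds if $\kappa_1+\kappa_2+\kappa_3$ is constant, because then
$\kappa_c+\kappa_{c'}$ is a constant minus the third permutation. Averaging shows that the constant
must be $3(s-1)/2$; so this device needs $s$ to be odd, which is just the case at hand. For $s=3$
such a triple is, on $j=0,1,2$,
\[
\kappa_1=(0,1,2),\qquad \kappa_2=(2,0,1),\qquad \kappa_3=(1,2,0).
\]

\begin{proof}[Proof of Theorem~\ref{thm:copies}]
If $s(m+n)$ is even, the union is $2$-regular of even order, hence not SEM by
Lemma~\ref{lem:parity}.

Let $s=2h+1$ and $p=m+n\ge9$ be odd. By Theorem~\ref{thm:main} and Lemma~\ref{lem:S},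
$G=C_m\cup C_n$ has a vertex labeling $f\colon V(G)\to\{1,\dots,p\}$ with edge sums
$\sigma,\dots,\sigma+p-1$. For $0\le j\le2h$ put
\[
\kappa_1(j)=j,\qquad
\kappa_2(j)=\begin{cases}j+h+1&\text{if }j\le h-1,\\ j-h&\text{if }j\ge h,\end{cases}\qquad
\kappa_3(j)=3h-\kappa_1(j)-\kappa_2(j).
\]
Then $\kappa_1$ and $\kappa_2$ are permutations of $\{0,\dots,2h\}$; for $\kappa_2$ the two cases
give the values $h+1,\dots,2h$ and $0,\dots,h$. The sum $\kappa_1(j)+\kappa_2(j)$ is $2j+h+1$ for
$j\le h-1$, giving $h+1,h+3,\dots,3h-1$, and $2j-h$ for $j\ge h$, giving $h,h+2,\dots,3h$. Together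
these are all of $h,\dots,3h$, so $\kappa_3$ is also a permutation of $\{0,\dots,2h\}$.

Color $V(G)$ properly with colors $1,2,3$. Label the $j$-th copy, $0\le j\le 2h$, of a vertex $v$ of color $c$ by
\[
s\bigl(f(v)-1\bigr)+\kappa_c(j)+1 .
\]
For fixed $v$ these labels fill the block $s(f(v)-1)+1,\dots,sf(v)$, so altogether we have a
bijection onto $\{1,\dots,sp\}$. Let $uv$ be an edge whose ends have the two colors other than
$c''$. Its $j$-th copy has sum
\[
s\bigl(f(u)+f(v)-2\bigr)+2+3h-\kappa_{c''}(j).
\]
As $j$ varies, this fills the block of $s=2h+1$ consecutive integers from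
$s(f(u)+f(v)-2)+2+h$ to $s(f(u)+f(v)-2)+2+3h$. When $f(u)+f(v)$ grows by $1$, the block moves up by
exactly its length $s$. Since $f(u)+f(v)$ takes $p$ consecutive values, once each, the edge sums
are $sp$ distinct consecutive integers, and Lemma~\ref{lem:S} applies.
\end{proof}

\begin{thebibliography}{1}
\bibitem{source}
\emph{A Magical Approach To Some Labeling Conjectures},
\url{https://www.dmgt.uz.zgora.pl/publish/pdf.php?doi=1531}.
\end{thebibliography}

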